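
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}
\numberwithin{equation}{section}

\title[Strictly pseudoconvex isotopy]{Smoothly isotopic strictly pseudoconvex hypersurfaces that are not strictly pseudoconvexly isotopic}


\begin{abstract}
Let $V$ be an affine variety of pure dimension $n\ge 2$. Suppose that two strictly pseudoconvex hypersurfaces in the regular part of $V$ bound compact domains and are smoothly isotopic in the regular part. Can they be joined by a smooth family of strictly pseudoconvex hypersurfaces of the same kind? We show that the answer is negative, already for $V=\mathbb C^n$ with any $n\ge 2$: there, a single smooth isotopy class contains infinitely many strictly pseudoconvex isotopy classes. The examples are boundaries of thin tubes around explicit totally real tori. A strictly pseudoconvex isotopy would produce Lagrangian tori in $T^*T^n$ that are excluded by Viterbo's theorem on the Maslov class. The same hypersurfaces answer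 the question negatively in many other affine varieties, and a second construction does so in every affine variety whose dimension is divisible by $3$.
\end{abstract}


\section{The question and the results}

Let $V\subset\mathbb C^\ell$ be a complex affine variety of pure dimension $n\ge2$, with singular set $\operatorname{sing}(V)$, and put $V_{reg}=V\setminus\operatorname{sing}(V)$, an $n$-dimensional complex manifold. A \emph{domain} is a connected open set. Let $M\subset V_{reg}$ be a compact smooth real hypersurface. We say that $M$ \emph{bounds a compact domain} if $M=\partial D$ for a relatively compact domain $D\subset V$. The domain $D$ may contain singular points of $V$; only $M$ must avoid them. Such an $M$ is \emph{strictly pseudoconvex} (\emph{spc}) if near $M$ we have $D=\{\rho<0\}$ for a smooth function $\rho$ with $d\rho\ne0$ on $M$ whose complex Hessian is positive definite on $T^{1,0}M$.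

Two such hypersurfaces $M_1,M_2$ are \emph{smoothly isotopic} if there is a smooth family of embeddings $F_t:M_1\to V_{reg}$, $t\in[0,1]$, with $F_0$ the inclusion and $F_1(M_1)=M_2$. They are in the same \emph{spc isotopy class} if the family can be chosen so that every $F_t(M_1)$ is an spc hypersurface bounding a compact domain $D_t\subset V$; such a family is an \emph{spc isotopy}. This is the notion used in Theorem 3.4 of \cite{source}. The following question is asked in \cite{source}.

\begin{question}
Let $M_1,M_2\subset V_{reg}$ be strictly pseudoconvex hypersurfaces which bound compact domains and are smoothly isotopic in $V_{reg}$. Are they in the same strictly pseudoconvex isotopy class?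
\end{question}

Strict pseudoconvexity is an open condition, so every small perturbation of an spc isotopy is again one, and the question is whether anything but smooth topology can stand in its way. In the simplest case nothing does. If $D_0,D_1\subset\mathbb C^n$ are smoothly bounded convex domains whose boundaries are compact and have positive definite second fundamental form, then the convex combinations of their support functions are support functions of domains of the same kind, and their boundaries form an spc isotopy.

The next examples are thin tubes around a compact connected submanifold $T\subset\mathbb C^n$ of real dimension $n$ that is \emph{totally real}, that is, $T_xT\cap iT_xT=0$ for all $x\in T$. Small tubes around such a $T$ have spc boundary (Section~\ref{sec:tori}). If $T$ moves through totally real submanifolds, then by compactness one small radius serves for the whole motion, so the boundaries of the tubes move by an spc isotopy. But totally real submanifolds carry an invariant that smooth isotopies ignore. With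
\[
\Omega=dz_1\wedge\dots\wedge dz_n ,
\]
the number $\Omega(e_1,\dots,e_n)$ is nonzero for every tangent frame of $T$. If $T$ is oriented, its phase on oriented frames is a map $T\to S^1$, which gives a class $m(T)\in H^1(T;\mathbb Z)$. This \emph{phase class} is constant in totally real isotopies. A natural guess is therefore that tubes around smoothly isotopic tori with different phase classes give counterexamples. What has to be proved is that the boundary of the tube, which is free to move away from any tube, remembers the phase class of the core.

For each $r\in\{0,1,2,\dots\}$ Section~\ref{sec:tori} constructs an explicit totally real $n$-torus $T_r\subset\mathbb C^n$ with $m(T_r)=r\cdot(\text{primitive class})$. Put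
\[
\psi_r=\operatorname{dist}(\cdot,T_r)^2,\qquad D_r=\{\psi_r<\varepsilon_r^2\},\qquad M_r=\partial D_r,
\]
with $\varepsilon_r\in(0,1)$ small. Let $B\subset\mathbb C^n$ be the open ball of radius $\sqrt{n+4}+2$ about $0$; all $\bar D_r$ lie in $B$.

\begin{theorem}\label{thm:A}
Let $n\ge2$ and $V=\mathbb C^n$. The hypersurfaces $M_r$, $r\ge0$, are strictly pseudoconvex, bound compact domains and are pairwise smoothly isotopic, but $M_r$ and $M_{r'}$ are in different spc isotopy classes whenever $r\ne r'$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $V$ be an affine variety of pure dimension $n\ge2$ and $\chi:B\to V_{reg}$ a biholomorphism onto an open subset. Let $X$ be the component of $V_{reg}$ containing $\chi(B)$, and let $c_1(TX)(\pi_2(X))=N\mathbb Z$ with $N\ge0$. The $\chi(M_r)$ are strictly pseudoconvex, bound compact domains and are pairwise smoothly isotopic in $V_{reg}$. If $\chi(M_r)$ and $\chi(M_{r'})$ are in the same spc isotopy class in $V$, then $\gcd(r,N)=\gcd(r',N)$, where $\gcd(r,0)=r$.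

Hence the answer to the question is negative for $V$ if $N\ne1$ (take $r=0$, $r'=1$). If $N=0$, there are infinitely many spc isotopy classes inside one smooth isotopy class.
\end{theorem}

\begin{theorem}\label{thm:C}
If $3\mid n$, the answer to the question is negative for every affine variety $V$ of pure dimension $n$.
\end{theorem}

Theorem~\ref{thm:A} is the case $V=\mathbb C^n$, $\chi=$ inclusion, $N=0$ of Theorem~\ref{thm:B}. Charts $\chi$ as in Theorem~\ref{thm:B} exist in every component of $V_{reg}$, by rescaling a holomorphic chart. If $V$ is a hypersurface in $\mathbb C^{n+1}$ whose ideal is generated by $f$, then $df$ trivializes the normal bundle of $V_{reg}=\{f=0,\ df\ne0\}$, so $c_1(TV_{reg})=0$ and $N=0$. If $N=1$ for all components of $V_{reg}$ and $3\nmid n$, we claim nothing.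

Theorems \ref{thm:A} and \ref{thm:B} use one deep published result.

\begin{itemize}
\item[(Vi)] Viterbo \cite{Vi}: on every embedded Lagrangian torus $T^n$ in $(\mathbb C^n,\omega_{std})$ there is a loop $\gamma$ whose Maslov number satisfies $1\le\mu(\gamma)\le n+1$.
\end{itemize}

Here $\omega_{std}=\sum dx_j\wedge dy_j$. Theorem~\ref{thm:C} uses further results, listed in Section~\ref{sec:C}.

\section{The idea in the smallest case}\label{sec:idea}

Let $V=\mathbb C^2$. We compare $M_0$ with $M_1$.

\subsection*{The tori} The circle action $(e^{i\theta}z_1,e^{-i\theta}z_2)$ preserves $w=z_1z_2$ and $h=|z_1|^2-|z_2|^2$, and where $w\ne0$ the pair $(w,h)\in\mathbb C\times\mathbb R$ determines the orbit. Thus an embedded closed curve $c(s)=(w(s),h(s))$ with $w\neq 0$ lifts to a torus $T_c\subset\mathbb C^2$. At a point of $T_c$ the tangent space is spanned by $(iz_1,-iz_2)$ and by $(z_1',z_2')$, the derivative of a lift of $c$, and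
\[
\Omega\big((iz_1,-iz_2),(z_1',z_2')\big)=iz_1z_2'+iz_2z_1'=i\,w'(s).
\]
So $T_c$ is totally real exactly when the \emph{planar} curve $w$ is immersed, and the phase class of $T_c$ is the rotation number of $w$, read on the lifts of $c$. The smooth isotopy class of $T_c$, on the other hand, is controlled by the \emph{space} curve $(w,h)$. A figure eight in the $w$-plane has rotation number $0$, a simple closed curve, suitably oriented, has rotation number $1$, and with a suitable height $h$ both are projections of unknots. They give smoothly isotopic totally real tori $T_0$ and $T_1$ with $m(T_0)=0$ and $m(T_1)$ primitive.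

\subsection*{From hypersurfaces to Lagrangians} The function $\psi_r$ is strictly plurisubharmonic (psh) near $\bar D_r$, so $-dd^c\psi_r$ is a symplectic form on $D_r$, and $T_r$ is Lagrangian for it. Suppose that $M_0$ and $M_1$ are joined by spc hypersurfaces. Then every intermediate domain carries a strictly psh function, hence a symplectic form with convex boundary, and Moser's method transports $T_1$ to a Lagrangian torus in the completion of $D_0$. Flowing backward along the Liouville field pushes this torus to a Lagrangian torus $L$ near $T_0$, so into $T^*T^2$, and $L\to T^2$ is a homotopy equivalence. Because $\pi_2(\mathbb C^2)=0$, the phase of $L$ relative to $\Omega$ is still primitive. Since $T_0$ has phase $0$, the phase of $L$ measured in $T^*T^2$ is a primitive class too; we write it as $e_1^*$ for a basis $e_1,e_2$ of $H_1(T^2)$.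

\subsection*{The contradiction} We use that $T^*T^2$ sits in $\mathbb C^2$ in many ways. The vectors
\[
f_1=e_1+e_2,\qquad f_2=3e_1+2e_2
\]
form a basis, and $f_1^*+f_2^*=-e_1^*+2e_2^*$, as one sees by evaluating on $f_1,f_2$. In action-angle coordinates adapted to this basis, a neighborhood of the zero section that contains $L$ embeds symplectically in $\mathbb C^2$ by $z_j=\sqrt{2(p_j+C)}\,e^{i\theta_j}$. The zero section becomes a product of circles, of phase $f_1^*+f_2^*$. So $L$ becomes a Lagrangian torus in $\mathbb C^2$ of phase $e_1^*+(-e_1^*+2e_2^*)=2e_2^*$. Its Maslov class is $4e_2^*$, and no loop has Maslov number $1$, $2$ or $3$, which contradicts (Vi).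

\medskip
In other words, $T^*T^n$ has a preferred homotopy class of trivializations of its canonical bundle, the one in which Lagrangian tori homotopy equivalent to the ambient space have phase zero. Near $T_r$ the form $\Omega$ differs from it by $r$ times a primitive class, and for $V=\mathbb C^n$ an spc isotopy cannot change this difference. The rest of the paper carries this out for all $n\ge2$ and all $V$.

\section{Totally real tori and their tubes}\label{sec:tori}

\subsection{Tori over space curves}
Let $B'=\{(w,h)\in\mathbb C\times\mathbb R:|w-1|<1,\ |h|<1\}$ and $K=\{\theta\in(\mathbb R/2\pi)^n:\sum\theta_j=0\}\cong T^{n-1}$. On $B'$ we have $w\ne0$, so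
\[
a=\Big(\tfrac12\big(h+\sqrt{h^2+4|w|^2}\big)\Big)^{1/2}
\]
is positive and smooth. Since $a^2$ is a root of $x^2-hx-|w|^2$, we have $a^2-|w|^2/a^2=h$. Define
\[
\Phi:K\times B'\to\mathbb C^n,\qquad
\Phi(\theta,w,h)=\big(ae^{i\theta_1},\ (w/a)e^{i\theta_2},\ e^{i\theta_3},\dots,e^{i\theta_n}\big).
\]
From $z=\Phi(\theta,w,h)$ we recover $w=\prod z_j$, $h=|z_1|^2-|z_2|^2$, then $a$, then $\theta_2$ as the argument of $z_2a/w$ and the other $\theta_j$ as the arguments of $z_j$. All of this is smooth in $z$ near the image, so $\Phi$ has a smooth left inverse and is an embedding. On the image, $|z_1|^2=a^2$ and $|z_2|^2=|w|^2/a^2=\frac12(-h+\sqrt{h^2+4|w|^2})$ are less than $\frac12(1+\sqrt{17})<3$, so $|z|^2<6+(n-2)=n+4$.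

For an embedded closed curve $c(s)=(w(s),h(s))$ in $B'$, $s\in\mathbb R/2\pi$, let $T_c=\Phi(K\times c)$, an embedded $n$-torus.

\begin{lemma}\label{lem:phase}
$T_c$ is totally real if and only if $w$ is an immersed curve. In that case $m(T_c)$ vanishes on $H_1(K)$ and equals the rotation number of $w$ on the class of $s\mapsto\Phi(0,c(s))$.
\end{lemma}

\begin{proof}
Let $\xi^1,\dots,\xi^{n-1}$ be a basis of $\{\xi\in\mathbb R^n:\sum\xi_j=0\}$ and put $\xi z=(i\xi_jz_j)_j$, the derivative of $\Phi$ in the direction $\xi$ of $K$. Taking the factor $z_j$ out of the $j$th column,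
\[
\Omega(\xi^1z,\dots,\xi^{n-1}z,\partial_s\Phi)=i^{\,n-1}\prod_jz_j\cdot\det\big[\xi^1;\dots;\xi^{n-1};(\partial_sz_j/z_j)_j\big].
\]
The determinant is $\mathbb C$-linear in its last row and vanishes when this row lies in the complex span of the $\xi^k$, which is the hyperplane of vectors with coordinate sum $0$. So it equals $C\sum_j\partial_sz_j/z_j$ with a real constant $C\ne0$. Since $\prod z_j=w$, the sum is $w'/w$, and
\begin{equation}\label{eq:phase}
\Omega(\xi^1z,\dots,\xi^{n-1}z,\partial_s\Phi)=i^{\,n-1}C\,w'(s).
\end{equation}
The frame is linearly independent over $\mathbb C$ exactly when this is nonzero. The phase of \eqref{eq:phase} is constant along $K$ and turns with $w'$ along $s$.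
\end{proof}

The classes in the lemma generate $H_1(T_c)=H_1(K)\oplus\mathbb Z$, so $m(T_c)$ is the rotation number of $w$ times a primitive class.

\subsection{The curves}
Put
\begin{align*}
c_0(s)&=\big(1+\tfrac14(\cos s+i\sin s\cos s),\ \tfrac14\sin s\big),\\
c_r(s)&=\big(1+\tfrac14(2+\cos s)e^{irs},\ \tfrac14\sin s\big)\qquad(r\ge1).
\end{align*}
They lie in $\{|w-1|\le\frac34,\ |h|\le\frac14\}\subset B'$; see Figure~\ref{fig:curves}.

\begin{figure}[ht]
\begin{tikzpicture}[scale=0.5]
\draw[thick,domain=0:360,samples=121,variable=\s] plot ({2.8*cos(\s)},{2.8*sin(\s)*cos(\s)});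
\node at (0,-4) {$c_0$};
\begin{scope}[xshift=7.5cm]
\draw[thick,domain=0:360,samples=121,variable=\s] plot ({(2+cos(\s))*cos(\s)},{(2+cos(\s))*sin(\s)});
\node at (0,-4) {$c_1$};
\end{scope}
\begin{scope}[xshift=15cm]
\draw[thick,domain=0:360,samples=181,variable=\s] plot ({(2+cos(\s))*cos(2*\s)},{(2+cos(\s))*sin(2*\s)});
\node at (0,-4) {$c_2$};
\end{scope}
\end{tikzpicture}
\caption{Projections of $c_0$, $c_1$, $c_2$ to the $w$-plane, centered at $w=1$ (left picture enlarged). Their rotation numbers are $0$, $1$, $2$. At a self-crossing the two strands have different heights $h$, and all three space curves are unknotted.}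
\label{fig:curves}
\end{figure}

\emph{Embeddedness.} For $c_0$, the real part of $w$ and $h$ determine $(\cos s,\sin s)$, so $c_0$ is injective and immersed. For $r\ge1$, $4|w-1|=2+\cos s$ and $4h=\sin s$ determine $s$ in the same way.

\emph{Rotation numbers.} For $c_0$ we have $4w'=-\sin s+i\cos2s$. This is never $0$, since $\sin s=0$ gives $\cos2s=1$. It is unchanged under $s\mapsto\pi-s$, which reverses the orientation of the circle, so the rotation number equals its own negative and is $0$. For $r\ge1$,
\[
4w'=e^{irs}\big(-\sin s+ir(2+\cos s)\big),
\]
and the bracket has positive imaginary part, so $w'\neq 0$ and the rotation number is $r$.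

\emph{Isotopy.} On each of these curves the height $h$ has a single maximum and a single minimum, which forces them to be unknotted. We give the isotopy explicitly.

\begin{lemma}\label{lem:unknot}
Let $c(s)=(w(s),\frac14\sin s)$ be an embedded closed curve in $\mathbb C\times\mathbb R$. Then $c$ is isotopic through embedded closed curves to $s\mapsto(1+\frac14\cos s,\frac14\sin s)$.
\end{lemma}

\begin{proof}
Write $w=p+q$ with $p(\pi-s)=p(s)$ and $q(\pi-s)=-q(s)$. The parameters $s$ and $\pi-s$ have the same height, and $w(s)-w(\pi-s)=2q(s)$, so $q(s)\ne0$ when $\cos s\ne0$. At $s=\pm\pi/2$ we have $q=0$, $h'=0$ and $p'=0$, so $q'=w'\ne0$ there. Hence $q(s)=\cos s\cdot k(s)$ with $k$ smooth, nowhere zero, and $k(\pi-s)=k(s)$. By this symmetry $k$ has winding number $0$, so $k=e^{l}$ with a smooth $l$ on $\mathbb R/2\pi$. The difference $l(\pi-s)-l(s)$ is a constant, and vanishes at $s=\pi/2$, so $l(\pi-s)=l(s)$. Put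
\[
w_\tau(s)=(1-\tau)p(s)+\tau+\cos s\cdot e^{(1-\tau)l(s)+\tau\log(1/4)},\qquad\tau\in[0,1].
\]
Two distinct parameters at equal height are $s$ and $\pi-s$ with $\cos s\ne0$, and the corresponding values of $w_\tau$ differ by $2\cos s$ times a nonzero number. So $(w_\tau,\frac14\sin s)$ is injective. It is immersed where $\cos s\ne0$, and where $\cos s=0$ the derivative of $w_\tau$ is $-\sin s$ times a nonzero number. For $\tau=0$ the curve is $c$ and for $\tau=1$ it is the round circle.
\end{proof}

There is a diffeomorphism $\mathbb C\times\mathbb R\to B'$, radial about $1$ in the first factor and about $0$ in the second, which is the identity on $\{|w-1|\le\frac45,\ |h|\le\frac12\}$. Applying it to the isotopies of Lemma~\ref{lem:unknot}, and joining two of these at the round circle, we see that any two of the $c_r$ are joined by a smooth isotopy $c_t$ of embedded curves in $B'$. Then $T_{c_t}$ is a smooth isotopy of embedded tori. With $T_r:=T_{c_r}$ we have shown: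
\begin{itemize}
\item $T_r$ is totally real and $m(T_r)=r\cdot(\text{primitive class})$;
\item all $T_r$ are smoothly isotopic in $\{|z|^2<n+4\}$.
\end{itemize}

\subsection{Plurisubharmonic functions and tubes}\label{sec:tubes}
On a complex manifold with complex structure $J$ put $d^c\varphi=d\varphi\circ J$. For strictly psh $\varphi$ let
\[
\lambda_\varphi=-d^c\varphi,\qquad\omega_\varphi=d\lambda_\varphi .
\]
Then $\omega_\varphi$ is a symplectic form and $J$ is $\omega_\varphi$-compatible: $\omega_\varphi$ is $J$-invariant and $\omega_\varphi(v,Jv)>0$ for $v\ne0$. For $\varphi=|z|^2$ on $\mathbb C^n$ we get $\omega_\varphi=4\,\omega_{std}$. The Liouville field $X_\varphi$ is defined by $\iota_{X_\varphi}\omega_\varphi=\lambda_\varphi$. It vanishes only where $d\varphi=0$, and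
\begin{equation}\label{eq:liouville}
d\varphi(X_\varphi)=\lambda_\varphi(JX_\varphi)=\omega_\varphi(X_\varphi,JX_\varphi)>0\qquad\text{wherever }d\varphi\ne0.
\end{equation}

Let $T$ be a compact connected totally real $n$-dimensional submanifold of $\mathbb C^n$ and $\psi=\operatorname{dist}(\cdot,T)^2$, which is smooth near $T$. Along $T$ its Hessian is $2|v^\perp|^2$, where $v^\perp$ is the normal component of $v$. So
\[
-dd^c\psi(v,iv)=2|v^\perp|^2+2|(iv)^\perp|^2,
\]
which is positive for $v\ne0$ because $v$ and $iv$ are not both tangent to $T$. Thus $\psi$ is strictly psh near $T$. Its critical set near $T$ is $T$, since its gradient has length $2\operatorname{dist}(\cdot,T)$. For small $\varepsilon$ the set $\{\psi<\varepsilon^2\}$ is a connected relatively compact tube with spc boundary. This defines $D_r,M_r$, with $\varepsilon_r<1$ so small that $\psi_r$ is strictly psh near $\bar D_r$ with critical set $T_r$ there and $D_r$ is a tubular neighborhood. Since $|z|<\sqrt{n+4}$ on $T_r$, we have $\bar D_r\subset B$.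

Moreover $d\psi_r=0$ along $T_r$, so $\lambda_{\psi_r}$ vanishes at the points of $T_r$. Hence $T_r$ is $\omega_{\psi_r}$-Lagrangian.

\begin{lemma}\label{lem:smoothiso}
All $M_r$ are smoothly isotopic inside $B$.
\end{lemma}

\begin{proof}
Let $T_{c_t}$, $t\in[0,1]$, be an isotopy from $T_r$ to $T_{r'}$ as above, and let $E\to T^n\times[0,1]$ be the bundle of normal spaces. The map $E\to[0,1]\times\mathbb C^n$, $(t,x,v)\mapsto(t,x+v)$, is a local diffeomorphism along the compact zero section and injective on it, hence an embedding on vectors of length $<\varepsilon_*$ for some $\varepsilon_*\in(0,1)$. Let $\varepsilon<\varepsilon_*$. A point at distance $\varepsilon$ from $T_{c_t}$ is $x+v$ with $x\in T_{c_t}$, $v$ normal at $x$ and $|v|=\varepsilon$. Conversely, a point $x+v$ of this form has a nearest point $x'$ with normal vector $v'$, $|v'|\le\varepsilon$, and injectivity gives $x'=x$ and $v'=v$, so its distance is $\varepsilon$. Thus $\{\operatorname{dist}(\cdot,T_{c_t})=\varepsilon\}$ is the embedded image of the $\varepsilon$-sphere bundle of $E$ over $T^n\times\{t\}$. Parallel transport of a metric connection makes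 these sphere bundles a product in $t$, so we obtain a smooth isotopy of hypersurfaces. Finally, shrinking the radius from $\varepsilon_r$ or $\varepsilon_{r'}$ to a smaller $\varepsilon$ is an isotopy as well. All these hypersurfaces lie in $\{|z|<\sqrt{n+4}+1\}\subset B$.
\end{proof}

Consequently, for $\chi$ as in Theorem~\ref{thm:B}, the hypersurfaces $\chi(M_r)$ are spc, bound the compact domains $\chi(D_r)$, and are pairwise smoothly isotopic in $V_{reg}$. It remains to distinguish their spc isotopy classes.

\section{Phase classes of Lagrangians}\label{sec:phase}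

To follow a Lagrangian through changing symplectic and almost complex structures, we need the phase class in slightly greater generality. Let $(Y^{2n},\omega)$ be a symplectic manifold, $J$ an $\omega$-compatible almost complex structure, and $\Theta$ a nowhere zero continuous section of $\Lambda^n_{\mathbb C}(TY,J)^*$. A Lagrangian $Q$ is totally real for $J$: if $v,Jv\in TQ$ then $\omega(v,Jv)=0$, so $v=0$. If $Q$ is connected and oriented, the phase of $\Theta(e_1,\dots,e_n)\in\mathbb C^*$ on oriented tangent frames depends only on the point of $Q$. It is a map $Q\to S^1$ and defines a class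
\[
m_\Theta(Q)\in H^1(Q;\mathbb Z).
\]
Reversing the orientation changes the map by the factor $-1$ and does not change the class, so $m_\Theta(Q)$ is defined for connected orientable $Q$. The class is natural: $m_{h^*\Theta}(h^{-1}(Q))=h^*m_\Theta(Q)$ for a diffeomorphism $h$. It is invariant under continuous deformation of $(\omega,J,\Theta,Q)$, since the phase maps are then homotopic. For $g:Y\to\mathbb C^*$ with class $[g]\in H^1(Y;\mathbb Z)$,
\[
m_{g\Theta}(Q)=m_\Theta(Q)+[g]|_Q .
\]
In $(\mathbb C^n,\omega_{std})$ an orthonormal frame of a Lagrangian plane is a unitary matrix, and $\Omega$ of the frame is its determinant. The Maslov class is defined by the square of the determinant, so it is $2m_\Omega(Q)$.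

\begin{lemma}\label{lem:change}
For two choices $(J,\Theta)$, $(J',\Theta')$ on $(Y,\omega)$ there is $\alpha\in H^1(Y;\mathbb Z)$ such that
\[
m_\Theta(Q)-m_{\Theta'}(Q)=\alpha|_Q
\]
for all connected orientable Lagrangians $Q\subset Y$.
\end{lemma}

\begin{proof}
The $\omega$-compatible structures form a bundle with contractible fibers, so $J$ and $J'$ are joined by a path of compatible structures. The line bundle of $(n,0)$-forms over $Y\times[0,1]$ is the pullback of its restriction to $Y\times\{0\}$, so $\Theta$ extends to a nowhere zero section. Its value at the other end is $g\Theta'$ for some $g:Y\to\mathbb C^*$. By deformation invariance $m_\Theta(Q)=m_{g\Theta'}(Q)$, so $\alpha=[g]$ works.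
\end{proof}

\section{From an spc isotopy to a symplectic embedding}\label{sec:transfer}

An spc isotopy is a family of hypersurfaces. We want a family of symplectic domains, and for this we must know which domains the hypersurfaces bound, and that these domains move along with them.

\begin{lemma}\label{lem:unique}
Let $M\subset V_{reg}$ be a compact hypersurface. There is at most one relatively compact domain $D\subset V$ with $\partial D=M$.
\end{lemma}

\begin{proof}
Let $D\ne D'$ be two such domains. Each is connected, and open and closed in $V\setminus M$, so both are components of $V\setminus M$, and they are disjoint. Near a point of $M$ the set $V\setminus M$ has two connected local sides. Each of $D,D'$ contains at least one of them, hence exactly one. So $D\cup M\cup D'=\bar D\cup\bar D'$ is open in $V$ and compact. It is then a compact analytic subset of $\mathbb C^\ell$, hence finite. This contradicts the fact that $V$ has pure dimension $n>0$.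
\end{proof}

\begin{proposition}\label{prop:transfer}
Let $D_0,D_1\subset V$ be domains with compact closures in $V_{reg}$. Let $\varphi_i$ be smooth and strictly psh near $\bar D_i$, with $D_i=\{\varphi_i<0\}$ there and $d\varphi_i\ne0$ on $M_i=\partial D_i$. Suppose that $M_0$ and $M_1$ are joined by an spc isotopy. Put $W=\bar D_0$ and $\hat W=W\cup[0,\infty)\times\partial W$. There are a $1$-form $\hat\lambda_0$ on $\hat W$ extending $\lambda_{\varphi_0}$, with $\hat\omega_0=d\hat\lambda_0$ symplectic and with complete Liouville flow $\mathrm{Fl}^s$, and a diffeomorphism $k$ of $\bar D_1$ onto a compact subset of $\hat W$, such that the maps $j_\tau=\mathrm{Fl}^{-\tau}\circ k$ have the following properties.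
\begin{itemize}
\item[(a)] $j_\tau^*\hat\omega_0=e^{-\tau}\omega_{\varphi_1}$; $j_\tau(\bar D_1)\subset D_0$ for large $\tau$; and $j_\tau:\bar D_1\to\hat W$ is a homotopy equivalence.
\item[(b)] Let $\chi$, $X$, $N$ be as in Theorem~\ref{thm:B}, suppose $\bar D_0,\bar D_1\subset\chi(B)$, and let $\Omega_B=\chi_*\Omega$. For every connected orientable closed $\omega_{\varphi_1}$-Lagrangian $Q\subset D_1$ and every $\tau\ge 0$ with $j_\tau(Q)\subset D_0$,
\[
j_\tau^*\,m_{\Omega_B}(j_\tau(Q))-m_{\Omega_B}(Q)\in N\cdot\operatorname{im}\big(H^1(\bar D_1;\mathbb Z)\to H^1(Q;\mathbb Z)\big).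
\]
\end{itemize}
\end{proposition}

The domains between $D_0$ and $D_1$ need not stay in $\chi(B)$. This is why (b) holds only up to multiples of $N$.

\begin{proof}
Let $F_t:M_0\to V_{reg}$ be the spc isotopy, $M_t=F_t(M_0)$, and $D_t$ the domain bounded by $M_t$. For $t=0,1$ these are the given domains, by Lemma~\ref{lem:unique}.

\smallskip
\emph{Step 1: ambient isotopy.} By isotopy extension in the manifold $V_{reg}$ there are compactly supported diffeomorphisms $H_t$ of $V_{reg}$, smooth in $t$, with $H_0=\mathrm{id}$ and $H_t|_{M_0}=F_t$. Extended by the identity over $\operatorname{sing}(V)$, they are homeomorphisms of $V$. Since $H_t(D_0)$ is a relatively compact domain with boundary $M_t$, Lemma~\ref{lem:unique} gives $H_t(D_0)=D_t$. In particular $\bar D_t=H_t(\bar D_0)\subset V_{reg}$.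

\smallskip
\emph{Step 2: psh functions on the moving domain.} This is where strict pseudoconvexity of every $M_t$ enters. Let $\rho_0$ be a defining function of $D_0$ near $M_0$. Then $\rho_t=\rho_0\circ H_t^{-1}$ is a defining function of $D_t$, and its Levi form is positive definite on $T^{1,0}M_t$. The Levi form of $e^{C\rho_t}$ on a vector $v$ is $Ce^{C\rho_t}$ times the Levi form of $\rho_t$ plus $C^2e^{C\rho_t}|\partial\rho_t(v)|^2$. So for $C$ large, uniformly in $t$ by compactness, $\sigma_t=e^{C\rho_t}-1$ is strictly psh at $M_t$. Hence it is strictly psh on the compact collar $\{-\delta\le\rho_t\le0\}\subset\bar D_t$ for some $\delta>0$ independent of $t$.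

To extend inward we use that $V$ is affine: $|z|^2$, restricted from $\mathbb C^\ell$, is strictly psh on $V_{reg}$. Put $\beta=1-e^{-C\delta}>0$ and $q=\eta|z|^2-\beta/2$, with $\eta>0$ so small that $\eta|z|^2\le\beta/4$ on all $\bar D_t$. Then
\[
q\le-\tfrac\beta4,\ \ \sigma_t=0\quad\text{on }M_t,\qquad\qquad
q\ge-\tfrac\beta2,\ \ \sigma_t=-\beta\quad\text{on }\{\rho_t=-\delta\}.
\]
Recall the regularized maximum $\max_\kappa(x,y)=\frac12(x+y+\mu(x-y))$, where $\mu$ is smooth, even and convex with $\mu(u)=|u|$ for $|u|\ge\kappa$. It is smooth and convex, its partial derivatives are nonnegative with sum $1$, and it equals $\max(x,y)$ if $|x-y|\ge\kappa$. So $\max_\kappa$ of two strictly psh functions is strictly psh. Take $\kappa<\beta/8$ and let $\tilde\varphi_t=\max_\kappa(\sigma_t,q)$ on $\{-\delta\le\rho_t\le0\}$ and $\tilde\varphi_t=q$ on the rest of $\bar D_t$. By the displayed inequalities $\tilde\varphi_t$ equals $\sigma_t$ near $M_t$ and equals $q$ near $\{\rho_t=-\delta\}$. So it is a smooth family of strictly psh functions on $\bar D_t$.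

The functions $(1-s)\varphi_0+s\tilde\varphi_0$ on $\bar D_0$ are strictly psh, vanish on $M_0$ and have positive outward derivative there. The same holds for convex combinations of $\tilde\varphi_1$ and $\varphi_1$ on $\bar D_1$. We concatenate these two interpolations with $\tilde\varphi_t$, keeping $H_t$ constant during the interpolations, and reparametrize $t$ smoothly. The result is a smooth family $\varphi_t$, $t\in[0,1]$, of strictly psh functions on $\bar D_t$ with $\varphi_t=0$ and positive outward derivative on $M_t$, from the given $\varphi_0$ to the given $\varphi_1$. By \eqref{eq:liouville}, $X_{\varphi_t}$ points strictly outward along $M_t$.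

\smallskip
\emph{Step 3: completion.} Let $G_t=H_t|_W:W\to\bar D_t$ and $\lambda_t=G_t^*\lambda_{\varphi_t}$, with Liouville field $X_t$. Moser's method on $W$ itself could push points across the boundary, so we attach an end to $W$. To do this for all $t$ at once we first make the $X_t$ equal near $\partial W$. For small $\delta'$ the collars
\[
b_t(s,x)=\mathrm{Fl}^s_{X_t}(x),\qquad(s,x)\in[-2\delta',0]\times\partial W,
\]
form a smooth family of embeddings. Multiply the vector fields $\partial_tb_t\circ b_t^{-1}$, which vanish on $\partial W$, by a function of the collar coordinate $s$ that is $1$ on $[-\delta',0]$ and $0$ near $-2\delta'$. Extend by $0$ over $W$ and integrate. We obtain diffeomorphisms $P_t$ of $W$ with $P_0=\mathrm{id}$ and $P_t\circ b_0=b_t$ on $[-\delta',0]\times\partial W$. Replace $G_t$ by $G_t\circ P_t$ and $\lambda_t,X_t$ accordingly. Then $G_0$ is still the inclusion, and $X_t=\partial_s$ on the fixed collar $b_0([-\delta',0]\times\partial W)$. From $\iota_{X_t}d\lambda_t=\lambda_t$ we get $\lambda_t(X_t)=0$ and $L_{X_t}\lambda_t=\lambda_t$. So $\lambda_t=e^s\alpha_t$ on the collar, with $\alpha_t=\lambda_t|_{\partial W}$.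

Glue the end $[0,\infty)\times\partial W$ to $W$ along this collar, and let $\hat\lambda_t$ be $\lambda_t$ on $W$ and $e^s\alpha_t$ on the end. Translation in $s$ multiplies $e^s\alpha_t$ by a constant, so $\hat\omega_t=d\hat\lambda_t$ is symplectic on the end, as it is on the collar. The Liouville field of $\hat\lambda_0$ is $\partial_s$ on the end and the collar, and $W$ is compact and backward invariant. So its flow $\mathrm{Fl}^s$ is complete, and backward in time points of the end descend at unit speed until they enter $W$.

\smallskip
\emph{Step 4: Moser's method.} Let $\iota_{Y_t}\hat\omega_t=-\partial_t\hat\lambda_t$. On the end, translation by $a$ in $s$ multiplies both $\hat\omega_t$ and $\partial_t\hat\lambda_t$ by $e^a$, so $Y_t$ is translation invariant there. Hence $Y_t$ is uniformly bounded for a complete metric that is a product on the end, and its flow $h_t$, $h_0=\mathrm{id}$, exists for $t\in[0,1]$. Since $L_{Y_t}\hat\omega_t+\partial_t\hat\omega_t=0$, we have $h_t^*\hat\omega_t=\hat\omega_0$. Put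
\[
k=h_1^{-1}\circ G_1^{-1}:\bar D_1\to\hat W .
\]
Then $k^*\hat\omega_0=(G_1^{-1})^*\hat\omega_1=\omega_{\varphi_1}$ and $(\mathrm{Fl}^{-\tau})^*\hat\omega_0=e^{-\tau}\hat\omega_0$, which gives the first claim of (a). The image $k(\bar D_1)$ is compact, so $\mathrm{Fl}^{-\tau}$ moves it into the interior $D_0$ of $W$ for $\tau$ large. Finally $G_1^{-1}:\bar D_1\to W$, $h_1^{-1}$ and $\mathrm{Fl}^{-\tau}$ are diffeomorphisms, and $W\subset\hat W$ is a homotopy equivalence, so $j_\tau$ is one. This proves (a).

\smallskip
\emph{Step 5: phases.} Assume the hypotheses of (b). Let $J_V$ be the complex structure of $V_{reg}$ and $J_t=G_t^*J_V$ on $W$, which is $\hat\omega_t$-compatible. Compatible structures form a bundle with contractible fibers, so $(J_t)$ extends to a continuous family of $\hat\omega_t$-compatible structures on $\hat W$. The section $\Omega_B$ over $W\times\{0\}$ extends to a nowhere zero section $\Theta=(\Theta_t)$ of the line bundle $\Lambda^n_{\mathbb C}(T\hat W,J_t)^*$ over $\hat W\times[0,1]$, because the base deformation retracts to $W\times\{0\}$. So $J_0=J_V$ and $\Theta_0=\Omega_B$ on $W$.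

The pairs $(h_t^*J_t,h_t^*\Theta_t)$ form a path of $\hat\omega_0$-compatible data from $(J_0,\Theta_0)$ to $(h_1^*J_1,h_1^*\Theta_1)$. For $Q'=k(Q)$ we have $h_1(Q')=G_1^{-1}(Q)$, so deformation invariance and naturality give
\[
m_{\Theta_0}(Q')=m_{h_1^*\Theta_1}(Q')=h_1^*\,m_{\Theta_1}(G_1^{-1}(Q)).
\]
Since $G_1(W)=\bar D_1\subset\chi(B)$, we may write $G_1^*\Omega_B=g\,\Theta_1$ on $W$ with $g:W\to\mathbb C^*$. Then
\[
m_{\Theta_1}(G_1^{-1}(Q))=G_1^*m_{\Omega_B}(Q)-[g]|_{G_1^{-1}(Q)} .
\]
The maps $\mathrm{Fl}^{-s}$, $0\le s\le\tau$, move $Q'$ through $\hat\omega_0$-Lagrangians to $j_\tau(Q)\subset D_0$, where $\Theta_0=\Omega_B$. Pulling everything back to $Q$ we obtain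
\[
j_\tau^*\,m_{\Omega_B}(j_\tau(Q))=m_{\Omega_B}(Q)-\big((G_1^{-1})^*[g]\big)\big|_Q .
\]

It remains to show that $[g]\in N\,H^1(W;\mathbb Z)=N\operatorname{Hom}(H_1(W),\mathbb Z)$, that is, $\deg(g\circ\gamma)\in N\mathbb Z$ for every loop $\gamma$ in $W$. The cylinder $(t,x)\mapsto G_t(\gamma(x))$ lies in $V_{reg}$, and its two ends lie in $\bar D_0$ and $\bar D_1$, hence in the ball $\chi(B)$. Cap both ends by discs in $\chi(B)$ to get a sphere in $X$. The pullback of the canonical bundle of $X$ to this sphere is trivialized by $\Omega_B$ over both caps and, via $G_t$, by $\Theta_t$ over the cylinder. The trivializations agree at $t=0$ and differ by $g\circ\gamma$ at $t=1$. So $\deg(g\circ\gamma)$ is $\pm c_1(TX)$ evaluated on the sphere, an element of $N\mathbb Z$.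
\end{proof}

\section{Lagrangian tori in $T^*T^n$}\label{sec:cotangent}

The transferred torus will lie in a cotangent bundle, so we need a statement about phases there. Give $T^*T^n$ the form $\sum dp_j\wedge d\theta_j$, and let $\pi:T^*T^n\to T^n$ be the projection. The structure $J_{can}$ with $J_{can}\partial_{p_j}=\partial_{\theta_j}$ is compatible, $\Theta_{can}=\bigwedge_j(dp_j+i\,d\theta_j)$ is a nowhere zero $(n,0)$-form for it, and its phase on the zero section is constant. Put $m_{can}(Q)=m_{\Theta_{can}}(Q)$.

Let $Y\subset T^*T^n$ be an open neighborhood of the zero section whose inclusion is a homotopy equivalence, with compatible data $(J,\Theta)$. Lemma~\ref{lem:change} on $Y$ gives $\alpha\in H^1(Y;\mathbb Z)$ with $m_\Theta(Q)-m_{can}(Q)=\alpha|_Q$ for all connected orientable Lagrangians $Q\subset Y$. Taking the zero section for $Q$ determines $\alpha$, and we get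
\begin{equation}\label{eq:can}
m_\Theta(Q)=m_{can}(Q)+(\pi|_Q)^*m_\Theta(\text{zero section}).
\end{equation}

\begin{lemma}\label{lem:can}
Let $n\ge2$ and let $Q\subset T^*T^n$ be an embedded Lagrangian torus such that $\pi|_Q$ induces an isomorphism on $H_1$. Then $m_{can}(Q)=0$.
\end{lemma}

The idea, as in Section~\ref{sec:idea}, is that the zero section can be placed in $\mathbb C^n$ as a product torus with respect to any basis of $H_1(T^n)$, so the phase it acquires can be any primitive class. We choose this class to cancel the given phase and to leave a multiple of a single class so large that (Vi) excludes it. The second direction needed for this is where $n\ge2$ is used.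

\begin{proof}
Let $\Lambda=H_1(T^n;\mathbb Z)$ and write $m_{can}(Q)=(\pi|_Q)^*\nu$ with $\nu\in\operatorname{Hom}(\Lambda,\mathbb Z)$. Suppose $\nu\ne0$. Then $\nu=d\,e_1^*$ with $d\ge1$ for a suitable basis $e_1,\dots,e_n$ of $\Lambda$. Choose an integer $b\equiv1\pmod d$ with $2b>n+1$ and put
\[
\sigma=-d\,e_1^*+b\,e_2^* .
\]
Since $\gcd(d,b)=1$, $\sigma$ is primitive, and there is a basis $g_1,\dots,g_n$ of $\Lambda$ with $\sigma(g_1)=1$ and $\sigma(g_i)=0$ for $i\ge2$. Then $f_1=g_1$, $f_i=g_1+g_i$ $(i\ge2)$ is a basis with $\sigma(f_i)=1$ for all $i$. That is, $\sigma=\sum f_i^*$.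

Let $(\theta_j,p_j)$ now be the linear canonical coordinates on $T^*T^n$ adapted to $f_1,\dots,f_n$, so that $d\theta_j/2\pi$ represents $f_j^*$. A linear change of basis does not affect $m_{can}$, because the new $\bigwedge(dp_j+i\,d\theta_j)$ also has constant phase on the zero section and \eqref{eq:can} applies. For $C>0$ large, $Q$ lies in $Y=\{p_j>-C\text{ for all }j\}$, and
\[
E(\theta,p)=\big(\sqrt{2(p_j+C)}\,e^{i\theta_j}\big)_j
\]
is a symplectic embedding of $Y$ into $(\mathbb C^n,\omega_{std})$, because $\omega_{std}=\sum r_j\,dr_j\wedge d\theta_j$ in polar coordinates and $r_j\,dr_j=dp_j$ for $r_j^2=2(p_j+C)$. On the zero section $E^*\Omega(\partial_{\theta_1},\dots,\partial_{\theta_n})=\prod_jiz_j$, whose phase class is $\sum f_j^*=\sigma$. By \eqref{eq:can}, applied to the pullback under $E$ of the standard complex structure and of $\Omega$, the class $m_\Omega(E(Q))$ corresponds to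
\[
(\pi|_Q)^*(\nu+\sigma)=b\,(\pi|_Q)^*e_2^* .
\]
So the Maslov class of the Lagrangian torus $E(Q)\subset\mathbb C^n$ is divisible by $2b>n+1$, and no loop on $E(Q)$ has Maslov number between $1$ and $n+1$. This contradicts (Vi).
\end{proof}

\section{Proof of Theorems \ref{thm:A} and \ref{thm:B}}\label{sec:proofAB}

The positive assertions were proved in Section~\ref{sec:tori}. Suppose that $\chi(M_r)$ and $\chi(M_{r'})$ are in the same spc isotopy class. Identify $B$ with $\chi(B)$, so that $\Omega_B=\Omega$, and apply Proposition~\ref{prop:transfer} with
\[
D_0=D_r,\quad\varphi_0=\psi_r-\varepsilon_r^2,\qquad D_1=D_{r'},\quad\varphi_1=\psi_{r'}-\varepsilon_{r'}^2 .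
\]
(The indices of the domains in that proposition are the times $t=0,1$.) The torus $Q=T_{r'}$ is $\omega_{\varphi_1}$-Lagrangian and $T_r$ is $\omega_{\varphi_0}$-Lagrangian.

\emph{Pushing into a Weinstein neighborhood.} By Weinstein's theorem a neighborhood of $T_r$ embeds symplectically in $T^*T^n$, with $T_r$ going diffeomorphically to the zero section. It contains $U=\{\psi_r<\varepsilon'^2\}$ for some $\varepsilon'\in(0,\varepsilon_r)$. Let $\Psi:(U,\omega_{\varphi_0})\to T^*T^n$ be the restriction. By \eqref{eq:liouville}, $d\psi_r(X_{\varphi_0})\ge0$ on $W=\bar D_r$. It is bounded below by a positive constant on the compact set $W\setminus U$, because the critical set of $\psi_r$ is $T_r$. So $U$ is backward invariant under the Liouville flow, and all of $W$ flows backward into $U$ in bounded time. With Proposition~\ref{prop:transfer}(a), $j_\tau(Q)\subset U$ for $\tau$ large. Fix such a $\tau$ and put $L=j_\tau(Q)$, an $\omega_{\varphi_0}$-Lagrangian torus in $U$.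

\emph{Homotopy.} The inclusions $T_r\subset U$ and $T_r\subset W\subset\hat W$ are homotopy equivalences, so $U\subset\hat W$ is one. Since $T_{r'}\subset\bar D_{r'}$ is a homotopy equivalence, Proposition~\ref{prop:transfer}(a) shows that $L\subset\hat W$ is one. Therefore $L\subset U$ is one. Let
\[
\pi_U=(\Psi|_{T_r})^{-1}\circ\pi\circ\Psi:U\to T_r,
\]
where $T^n$ is identified with the zero section. Since $\pi_U|_{T_r}=\mathrm{id}$, $\pi_U$ is a homotopy inverse of $T_r\subset U$. So $\pi_L=\pi_U|_L:L\to T_r$ is a homotopy equivalence, and so is $\pi:\Psi(L)\to T^n$.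

\emph{Comparing phases.} Lemma~\ref{lem:can} gives $m_{can}(\Psi(L))=0$. Lemma~\ref{lem:change} on $U$, applied to $\Omega$ and $\Psi^*\Theta_{can}$ with their almost complex structures, gives $\alpha\in H^1(U;\mathbb Z)$ with $m_\Omega(\cdot)-\Psi^*m_{can}(\Psi(\cdot))=\alpha|_{(\cdot)}$. On $T_r$ this reads $m(T_r)=\alpha|_{T_r}$, so $\alpha=\pi_U^*m(T_r)$. On $L$ it reads $m_\Omega(L)=\pi_L^*m(T_r)$. Together with Proposition~\ref{prop:transfer}(b),
\[
A\,m(T_r)\equiv m(T_{r'})\pmod{N\,H^1(T_{r'};\mathbb Z)},\qquad
A=(\pi_L\circ j_\tau|_{T_{r'}})^*:H^1(T_r;\mathbb Z)\xrightarrow{\ \cong\ }H^1(T_{r'};\mathbb Z).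
\]

\emph{Conclusion.} For every positive integer $e\mid N$ (every $e\ge1$ if $N=0$), $m(T_r)$ is divisible by $e$ if and only if $m(T_{r'})$ is. Since $m(T_r)$ and $m(T_{r'})$ are $r$ and $r'$ times primitive classes, this means $e\mid r\iff e\mid r'$. Hence $\gcd(r,N)=\gcd(r',N)$. If $N\ne1$, then $\gcd(0,N)=N\ne1=\gcd(1,N)$, so $r=0$, $r'=1$ give a counterexample. If $N=0$, then $r=r'$. This proves Theorem~\ref{thm:B} and, with $V=\mathbb C^n$ and $\chi$ the inclusion, Theorem~\ref{thm:A}. \qed

\begin{remark}
For $N=1$ the congruence is empty: Proposition~\ref{prop:transfer}(b) gives no relation between the phases of $L$ and $T_{r'}$, since it does not exclude that the trivialization $\Omega_B$ changes when the domain travels around a sphere in $X$. The construction in the next section avoids phases altogether.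
\end{remark}

\section{Proof of Theorem \ref{thm:C}}\label{sec:C}

Here we use only part (a) of Proposition~\ref{prop:transfer}, and distinguish two domains by the existence of a Lagrangian. One domain contains a closed Lagrangian with vanishing first cohomology, and the other embeds in standard symplectic space, where there is none. We use the following results.

\begin{itemize}
\item[(AR)] Ahern--Rudin \cite{AR}: there is a totally real embedded $S^3\subset\mathbb C^3$.
\item[(CE)] Cieliebak--Eliashberg \cite{CE}: a compact domain in $\mathbb C^n$, $n\ge3$, which has a defining Morse function without critical points of index $>n$ is smoothly isotopic in $\mathbb C^n$ to a rationally convex domain with strictly pseudoconvex boundary.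
\item[(DS)] Duval--Sibony \cite{DS}, Nemirovskii; see \cite{CE}: on a rationally convex domain $\bar D_0\subset\mathbb C^n$ with strictly pseudoconvex boundary there is a strictly psh defining function $\varphi_0$ such that $\omega_{\varphi_0}$ extends to a K\"ahler form on $\mathbb C^n$.
\item[(G)] Gromov \cite{G}: $(\mathbb C^n,\omega_{std})$ contains no closed embedded Lagrangian $L$ with $H^1(L;\mathbb R)=0$.
\end{itemize}

\emph{The two hypersurfaces.} Let $n=3k$ and let $S\subset\mathbb C^n$ be the product of $k$ copies of the sphere in (AR), a totally real submanifold diffeomorphic to $(S^3)^k$. With $\psi=\operatorname{dist}(\cdot,S)^2$ and $\varepsilon$ small put $D_1=\{\psi<\varepsilon^2\}$ and $\varphi_1=\psi-\varepsilon^2$. By Section~\ref{sec:tubes}, $M_1=\partial D_1$ is spc and $S$ is $\omega_{\varphi_1}$-Lagrangian.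

Let $f$ be a Morse function on $S$, pulled back by the tubular projection and multiplied by a cut-off with compact support in $D_1$ which is $1$ near $S$. For small $\eta>0$, adding $\eta$ times this function to $\varphi_1$ gives a defining Morse function of $D_1$ whose critical points lie on $S$ and have index $\le n$. Indeed, the sum is still negative on $D_1$, because $\varphi_1$ is bounded above by a negative constant on the support of the cut-off. Where the cut-off is $1$, the radial derivative along the fibers is that of $\psi$, which vanishes only on $S$. The critical points there are those of $f$, with the same index, since $\psi$ is a positive definite quadratic form in the normal directions. Where the cut-off is not $1$, $|d\psi|$ is bounded below and $\eta$ is small.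

By (CE), $\bar D_1$ is smoothly isotopic in $\mathbb C^n$ to a rationally convex domain $\bar D_0$ with spc boundary $M_0$. Take $\varphi_0$ from (DS). Both domains and the isotopy lie in a ball, and after an affine rescaling this ball is mapped biholomorphically onto an open subset of $V_{reg}$. So we may regard $M_0$ and $M_1$ as hypersurfaces in $V_{reg}$. They are spc, bound compact domains and are smoothly isotopic in $V_{reg}$.

\emph{$(\bar D_0,\omega_{\varphi_0})$ embeds symplectically in $(\mathbb C^n,A\,\omega_{|z|^2})$ for some $A>0$.} By the $\partial\bar\partial$-lemma on $\mathbb C^n$, the K\"ahler form in (DS) is $-dd^cu$ with $u$ strictly psh on $\mathbb C^n$. Let $B_R$ be the open ball of radius $R$ about $0$, with $\bar D_0\subset B_R$. Choose $A>0$ and $B_0$ with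
\[
AR^2-B_0<\min_{\bar B_{2R}}u-1,\qquad 4AR^2-B_0>\max_{\bar B_{2R}}u+1 .
\]
This is possible: if $3AR^2>\max u-\min u+2$ over $\bar B_{2R}$, the two conditions leave a nonempty interval for $B_0$. A regularized maximum, with $\kappa<1$, of $u$ and $A|z|^2-B_0$ on $B_{2R}$, continued by $A|z|^2-B_0$ outside, is a smooth strictly psh function $u'$ on $\mathbb C^n$ with $u'=u$ on $\bar D_0$ and $u'=A|z|^2-B_0$ outside $B_{2R}$. The forms
\[
-dd^c\big((1-s)u'+s(A|z|^2-B_0)\big),\qquad s\in[0,1],
\]
are K\"ahler, and their $s$-derivative has the compactly supported primitive $-d^c(A|z|^2-B_0-u')$. So Moser's method gives a symplectomorphism $(\mathbb C^n,-dd^cu')\to(\mathbb C^n,A\,\omega_{|z|^2})$. Restrict it to $\bar D_0$, where $-dd^cu'=-dd^cu=\omega_{\varphi_0}$.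

\emph{Conclusion.} Suppose that $M_0$ and $M_1$ are in the same spc isotopy class in $V$. By Proposition~\ref{prop:transfer}(a), for large $\tau$ the submanifold $j_\tau(S)$ is a closed Lagrangian in $(D_0,\omega_{\varphi_0})$. Since $A\,\omega_{|z|^2}=4A\,\omega_{std}$, its image in $\mathbb C^n$, rescaled by a constant, is a closed embedded Lagrangian in $(\mathbb C^n,\omega_{std})$ diffeomorphic to $(S^3)^k$. Its first cohomology vanishes, which contradicts (G). \qed

\begin{thebibliography}{9}

\bibitem{AR} P.~Ahern and W.~Rudin, Proc. AMS \textbf{94} (1985).

\bibitem{CE} K.~Cieliebak and Y.~Eliashberg, Invent. Math. \textbf{199} (2015).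

\bibitem{source} \emph{Deformations of Singularities, Complex Manifolds and CR-Structures}, doi:10.2969/aspm/02510085, \url{https://projecteuclid.org/accountAjax/Download?urlId=10.2969%2Faspm%2F02510085&downloadType=presschapter&isResultClick=True}.

\bibitem{DS} J.~Duval and N.~Sibony, Duke \textbf{79} (1995).

\bibitem{G} M.~Gromov, Invent. Math. \textbf{82} (1985).

\bibitem{Vi} C.~Viterbo, Invent. Math. \textbf{100} (1990).

\end{thebibliography}

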